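\title{The boundary of the Maskit slice twists almost everywhere}

\begin{abstract}
We prove that almost every boundary point of the Maskit slice of the once-punctured torus, with respect to harmonic measure, is a twist point. More precisely, the Riemann map of the slice given by the marked conformal structure of the punctured torus has a finite nonzero angular derivative at no irrational point of the real line, and McMillan's twist point theorem gives the rest. The same holds for Bers slices. If the map were conformal at an irrational point, magnifying the slice there and changing the marking would produce in the limit an entire curve of order at most $1/2$ in the character variety, parametrized over a half-plane by the conformal structure. A short computation with traces shows that no such curve exists.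
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
For $\mu\in\mathbb C$ let
\[
S=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad
T_\mu=\begin{pmatrix}-i\mu&-i\\-i&0\end{pmatrix},\qquad
G_\mu=\langle S,T_\mu\rangle\subset SL_2(\mathbb C).
\]
The generators act on the Riemann sphere $\hat{\mathbb C}$ as $z\mapsto z+2$ and $z\mapsto\mu+1/z$. For a discrete group $G$ of M\"obius transformations, the regular set $\Omega(G)$ is the largest open subset of $\hat{\mathbb C}$ on which $G$ acts properly discontinuously; it contains no fixed point of an element of infinite order. The \emph{Maskit slice} of the quasifuchsian space of the once-punctured torus, in its standard normalization, is the set $\mathcal M$ of all $\mu$ with $\operatorname{Im}\mu>0$ for which $G_\mu$ is a free discrete group and $\Omega(G_\mu)/G_\mu$ is the union of a once-punctured torus and a thrice-punctured sphere. The set $\mathcal M$ is a simply connected domain, and $\partial\mathcal M$ is a Jordan curve in $\hat{\mathbb C}$. Since $ST_\mu=T_{\mu+2}$, the domain is invariant under $\mu\mapsto\mu+2$, and the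 curve passes through $\infty$.

Let $w$ be a finite boundary point. As $\mathcal M$ is simply connected and omits $w$, the function $\arg(z-w)$ has a continuous branch on $\mathcal M$. The point $w$ is a \emph{twist point} if
\[
\liminf_{z\to w,\ z\in\mathcal M}\arg(z-w)=-\infty
\qquad\text{and}\qquad
\limsup_{z\to w,\ z\in\mathcal M}\arg(z-w)=+\infty ,
\]
so that the domain winds around $w$ arbitrarily often in both directions. To say what ``almost every'' means, let $f$ map the upper half-plane $\mathbb H$ conformally onto $\mathcal M$. By Carath\'eodory's theorem $f$ extends to a homeomorphism of the closures in $\hat{\mathbb C}$, and the harmonic measure of a Borel set $K\subset\partial\mathcal M$ seen from $f(\tau)$ is the Poisson measure of $f^{-1}(K)$ seen from $\tau$. Hence $K$ has harmonic measure zero exactly when $f^{-1}(K)\cap\mathbb R$ has Lebesgue measure zero. The conjecture that the boundary of the Maskit slice is twisting almost everywhere is posed in \cite{twisting}. We prove it.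

\begin{theorem}\label{thm:twist}
Almost every point of $\partial\mathcal M$ with respect to harmonic measure is a twist point.
\end{theorem}

\subsection*{Conformal or twisting}
For $0<\theta<\pi/2$ put $\Sigma_\theta=\{t\ne0:\theta\le\arg t\le\pi-\theta\}$. Let $f$ be holomorphic on $\mathbb H$ and let $\lambda\in\mathbb R$. The \emph{angular limit} $f(\lambda)$ is the limit of $f(\lambda+t)$ as $t\to0$ in $\Sigma_\theta$, if it exists for every $\theta$. We call $f$ \emph{conformal at $\lambda$} if it has a finite angular limit there and $(f(\lambda+t)-f(\lambda))/t$ tends to a number $\kappa\in\mathbb C\setminus\{0\}$, the \emph{angular derivative}, as $t\to0$ in each $\Sigma_\theta$. A univalent $f$ is \emph{twisting at $\lambda$} if it has a finite angular limit there and $\arg(f(\tau)-f(\lambda))$ has lower limit $-\infty$ and upper limit $+\infty$ as $\tau\to\lambda$ along every curve in $\mathbb H$ that ends at $\lambda$.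

Conformality says that the magnified maps $w\mapsto(f(\lambda+rw)-f(\lambda))/r$ converge, as $r\to0$, to the linear map $\kappa w$ locally uniformly on $\mathbb H$: under the microscope one sees a half-plane. A M\"obius map is conformal at every real point other than its pole. The map $\tau^{1+i/2}$, univalent on $\mathbb H$, is neither conformal nor twisting at $0$, because its argument $\arg\tau+\frac12\log|\tau|$ tends to $-\infty$. Such intermediate behavior is rare.

\begin{theorem}[McMillan \cite{mcmillan}; see also {\cite[\S 6.4]{pommerenke}}]\label{thm:mcmillan}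
If $f:\mathbb H\to\mathbb C$ is univalent, then at almost every $\lambda\in\mathbb R$ the map $f$ is either conformal or twisting.
\end{theorem}

So it suffices to show that a Riemann map of $\mathcal M$ is conformal almost nowhere. The domain $\mathcal M$ has a preferred Riemann map, and for it we prove more.

\subsection*{The Riemann map given by the conformal structure}
Let $F=\langle A,B\rangle$ be the free group of rank two. The \emph{class} of $g\in F$ is its image $(m,n)$ in the abelianization $\mathbb Z^2$, with $A\mapsto(1,0)$ and $B\mapsto(0,1)$, and $g$ is \emph{primitive} if it belongs to some basis of $F$. A \emph{marking} of a once-punctured torus is an isomorphism from $F$ onto its fundamental group, up to conjugation. For $\tau\in\mathbb H$ let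
\[
X_\tau=\bigl(\mathbb C/(\mathbb Z+\tau\mathbb Z)\bigr)\setminus\{0\},
\]
marked by sending $A$ and $B$ to the loops $t\mapsto p+t$ and $t\mapsto p+t\tau$ $(0\le t\le1)$, where $p$ is an interior point of the parallelogram spanned by $1$ and $\tau$. The assignment $\tau\mapsto X_\tau$ identifies $\mathbb H$ with the Teichm\"uller space of the once-punctured torus.

For $\varepsilon=\pm1$ and any $\mu\in\mathbb C$ let $\rho^\varepsilon_\mu:F\to SL_2(\mathbb C)$ be given by $A\mapsto S$, $B\mapsto T_\mu^{\varepsilon}$. If $\mu\in\mathcal M$, then $G_\mu$ is free and generated by two elements that do not commute, so it is free on them; being torsion free, it does not contain $-I$. Thus $\rho^\varepsilon_\mu$ projects to an isomorphism of $F$ onto the group of M\"obius maps defined by $G_\mu$.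

\begin{theorem}[Maskit; Kra \cite{kra}; Keen--Series \cite{keenseries}]\label{thm:embedding}
For $\mu\in\mathcal M$ the component $\Delta_\mu$ of $\Omega(G_\mu)$ that lies over the punctured torus is simply connected and $G_\mu$-invariant. The intersection number of $(S,T_\mu)$ on $\Delta_\mu/G_\mu$ is a constant $\pm1$ on $\mathcal M$. Let $\varepsilon=\pm1$ be the sign for which the intersection number of $(S,T_\mu^\varepsilon)$ equals that of $(A,B)$ on $X_\tau$. Sending $\mu$ to the surface $\Delta_\mu/G_\mu$ marked by $\rho^\varepsilon_\mu$ is a biholomorphism $\mathcal M\to\mathbb H$.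
\end{theorem}

We write $\varphi:\mathbb H\to\mathcal M$ for the inverse map, so that $\Delta_{\varphi(\tau)}/G_{\varphi(\tau)}\cong X_\tau$ as marked surfaces. The value of $\varepsilon$ plays no role.

\begin{theorem}\label{thm:irrational}
The map $\varphi$ is conformal at no $\lambda\in\mathbb R\setminus\mathbb Q$.
\end{theorem}

This is the answer one would guess from the symmetry of the situation. As $\tau$ tends vertically to a rational number $-m/n$, the curve of class $(m,n)$ on $X_\tau$ becomes short, and the trace of the corresponding element of $G_{\varphi(\tau)}$, a polynomial in $\mu$, tends to $\pm2$. The boundary values of $\varphi$ are therefore subject to one algebraic condition at each rational number. The group $PSL_2(\mathbb Z)$ of changes of marking permutes these conditions and carries small neighborhoods of an irrational point to sets of definite size, so the conditions look alike at a sequence of scales tending to zero. At scale one they are incompatible with an affine $\varphi$, as Section~\ref{sec:model} shows by hand, and one expects them to be incompatible with an approximately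 affine $\varphi$ at the small scales. Theorem~\ref{thm:irrational} is a case of Theorem~\ref{thm:general}, which isolates the one property of $\varphi$ that is used and which applies to Bers slices as well (Corollary~\ref{cor:bers}).

\section{The model case: the Riemann map is not affine}\label{sec:model}

For $g\in F$ of class $(m,n)$ and $\tau\in\mathbb H$ put
\[
|g|_\tau=\frac{|m+n\tau|}{\sqrt{\operatorname{Im}\tau}} .
\]
For primitive $g$ this is the length of the closed geodesics of class $(m,n)$ on the flat torus $\mathbb C/(\mathbb Z+\tau\mathbb Z)$ scaled to area one. Lemma~\ref{lem:trace} will show that $\operatorname{tr}\rho^\varepsilon_{\varphi(\tau)}(g)=\pm2\cosh(L/2)$ with $|L|\le 2\sqrt{2\pi}\,|g|_\tau$. If $n\neq0$ and $\tau=-m/n+is$, then $|g|_\tau=|n|\sqrt s$, so the trace approaches the set $\{2,-2\}$ as $s\to0$.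

We use this for the elements $A^kB$ $(k\in\mathbb Z)$ and $AB^2$, of classes $(k,1)$ and $(1,2)$. They are primitive, since $\{A,A^kB\}$ and $\{AB^2,B\}$ are bases. From $S^kT_\mu=T_{\mu+2k}$ and $S^kT_\mu^{-1}=\bigl(\begin{smallmatrix}2ki&*\\ i&-i\mu\end{smallmatrix}\bigr)$ we read off the first trace below. The second follows from $M^2=(\operatorname{tr}M)M-I$ for $M\in SL_2(\mathbb C)$, which gives $\operatorname{tr}AB^2=\operatorname{tr}AB\operatorname{tr}B-\operatorname{tr}A$:
\begin{equation}\label{eq:traces}
\operatorname{tr}\rho^\varepsilon_\mu(A^kB)=-i(\mu+2\varepsilon k),\qquad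
\operatorname{tr}\rho^\varepsilon_\mu(AB^2)=-\mu(\mu+2\varepsilon)-2=-(\mu+\varepsilon)^2-1 .
\end{equation}

Suppose that $\varphi$ were the restriction of an affine function $\sigma\mapsto\mu(\sigma)$. By continuity we would have
\begin{equation}\label{eq:cusps}
\operatorname{tr}\rho^\varepsilon_{\mu(-k)}(A^kB)\in\{2,-2\}\quad(k\in\mathbb Z),\qquad
\operatorname{tr}\rho^\varepsilon_{\mu(-1/2)}(AB^2)\in\{2,-2\}.
\end{equation}
By \eqref{eq:traces} the first family of conditions says that $\nu(\sigma)=\mu(\sigma)-2\varepsilon\sigma$ takes only the values $\pm2i$ at the integers. An affine function that is bounded on $\mathbb Z$ is constant, so $\mu(\sigma)=2\varepsilon\sigma\pm2i$. Then $\mu(-\frac12)+\varepsilon=\pm2i$, and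
\begin{equation}\label{eq:three}
\operatorname{tr}\rho^\varepsilon_{\mu(-1/2)}(AB^2)=-(\pm2i)^2-1=3,
\end{equation}
against the last condition in \eqref{eq:cusps}. The integers determine an affine map completely, and the half-integer $-\frac12$ then gives the wrong trace.

The limiting procedure below produces not an affine function but an entire function of slow growth. The argument survives.

\begin{lemma}\label{lem:model}
Let $\varepsilon=\pm1$. No entire function $\mu$ with $\log^+|\mu(\sigma)|\le C(1+|\sigma|^{1/2})$ on $\mathbb C$ satisfies \eqref{eq:cusps}.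
\end{lemma}

\begin{proof}
Suppose $\mu$ does, and let $\nu(\sigma)=\mu(\sigma)-2\varepsilon\sigma$ and $D=\nu^2+4$. Then $D$ vanishes on $\mathbb Z$ and $\log^+|D(\sigma)|\le C'(1+|\sigma|^{1/2})$. Assume $D\not\equiv0$. Let $D_1=D/\sigma^{a}$, where $a$ is the order of $D$ at $0$, and let $N(t)$ be the number of zeros of $D_1$ in $|\sigma|\le t$. Counting the nonzero integers gives $N(t)\ge2\lfloor t\rfloor\ge t$ for $t\ge1$. Since $|D_1|\le|D|$ on $|\sigma|=r\ge1$, Jensen's formula gives
\[
r-1\le\int_0^r\frac{N(t)}t\,dt=\frac1{2\pi}\int_0^{2\pi}\log|D_1(re^{i\theta})|\,d\theta-\log|D_1(0)|\le C'(1+r^{1/2})-\log|D_1(0)| ,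
\]
which is false for large $r$. So $D\equiv0$, the continuous function $\nu$ is a constant $\pm2i$, and \eqref{eq:three} contradicts \eqref{eq:cusps}.
\end{proof}

Some growth condition is needed: $\mu(\sigma)=2\varepsilon\sigma+2i+(2-\sqrt3)\,i\sin\pi\sigma$ satisfies \eqref{eq:cusps}, since $\mu(-\frac12)+\varepsilon=\sqrt3\,i$ gives the trace $2$.

\subsection*{From the model to the theorem}
Suppose $\varphi$ is conformal at an irrational $\lambda$ with angular derivative $\kappa$. In the coordinate $w$ defined by $\mu=\varphi(\lambda)+\kappa rw$, the map $\varphi$ near $\lambda+ir$ is close to the affine map $\tau\mapsto(\tau-\lambda)/r$. Choose scales $r_j\to0$ and $\gamma_j\in PSL_2(\mathbb Z)$ such that $\gamma_j(\lambda+ir_j)$ converges in $\mathbb H$, and record the representation with parameter $w$ by the traces of the basis of $F$ that corresponds to $\gamma_j$. This gives holomorphic curves $E_j(w)$ in the space of traces, defined on discs of radius comparable to $1/r_j$, and over the upper half of the $w$-plane the parameter $w$ is nearly a M\"obius function of the conformal structure in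 the new marking. We want to pass to a limit and apply Lemma~\ref{lem:model}. Three difficulties arise.

First, geometry bounds the traces only for $\mu\in\mathcal M$, while the lemma needs an entire function. Section~\ref{sec:renorm} obtains bounds outside $\mathcal M$ from a crude estimate by word length far away and the maximum principle. Second, the limit curve need not be one of the curves $\mu\mapsto\rho^\varepsilon_\mu$, along which $\operatorname{tr}A=2$. Section~\ref{sec:entire} shows that it is one when the limiting M\"obius map fixes $\infty$. Third, this can be arranged directly only when $\lambda$ has unbounded partial quotients; for the other irrationals Section~\ref{sec:cf} renormalizes twice. Sections~\ref{sec:algebra} and~\ref{sec:trace} supply the algebra and the trace inequality.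

\section{Primitive elements, trace polynomials and changes of marking}\label{sec:algebra}

We use two theorems of Nielsen. The homomorphism $\operatorname{Aut}(F)\to GL_2(\mathbb Z)$ given by the action on classes is surjective, and its kernel consists of the inner automorphisms. Every $h\in\operatorname{Aut}(F)$ sends $[A,B]$ to a conjugate of $[A,B]^{\pm1}$. The class $(m,n)$ of a primitive element belongs to a basis of $\mathbb Z^2$, so $m$ and $n$ are coprime; automorphisms preserve primitivity.

\begin{lemma}\label{lem:primitive}
Let $g\in F$ be primitive of class $(m,n)$.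
\begin{enumerate}
\item[(a)] Every primitive element of class $(m,n)$ is conjugate to $g$.
\item[(b)] The element $g$ is conjugate to a word of length $|m|+|n|$ in $A^{\pm1},B^{\pm1}$.
\item[(c)] In $X_\tau$, each straight loop $t\mapsto p+t(m+n\tau)$, $0\le t\le1$, that misses the puncture is freely homotopic to $g$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $g'$ be primitive of the same class $v$, and let $\{g,k\}$ and $\{g',k'\}$ be bases, with $k,k'$ of classes $u,u'$. Both $\{v,u\}$ and $\{v,u'\}$ are bases of $\mathbb Z^2$, so $u=\pm u'+jv$ for some integer $j$. Then $\{g',k''\}$ with $k''=(k')^{\pm1}(g')^{j}$ is a basis and $k''$ has class $u$. The automorphism $g\mapsto g'$, $k\mapsto k''$ acts trivially on classes, so it is inner.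

(b) We first show, by induction on $m+n$, that for coprime $m,n\ge0$ some primitive element of class $(m,n)$ is a positive word in $A,B$. For $m+n=1$ take $A$ or $B$. If $m\ge n\ge1$, take a positive primitive word of class $(m-n,n)$ and apply the automorphism $A\mapsto A$, $B\mapsto AB$; the image is positive and primitive, of class $(m-n)(1,0)+n(1,1)=(m,n)$. If $n>m\ge1$, start from $(m,n-m)$ and apply $A\mapsto AB$, $B\mapsto B$. A positive word of class $(m,n)$ has $m$ letters $A$ and $n$ letters $B$. For other signs apply an automorphism $A\mapsto A^{\pm1}$, $B\mapsto B^{\pm1}$ to the word for $(|m|,|n|)$. Now use (a).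

(c) The loops $t\mapsto p+t$ with $0<\operatorname{Im}p<\operatorname{Im}\tau$ are freely homotopic to one another in $X_\tau$, hence to $A$. As $m,n$ are coprime, there is a real-linear bijection $\Lambda$ of $\mathbb C$ that preserves $\mathbb Z+\tau\mathbb Z$ and has $\Lambda(1)=m+n\tau$. It induces a homeomorphism of $X_\tau$ and so an automorphism $h$ of $F$, defined up to conjugation. The loops in (c) are the images under $\Lambda$ of the horizontal loops, so they are freely homotopic to $h(A)$, which is primitive of class $(m,n)$. Use (a) again.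
\end{proof}

\subsection*{Trace polynomials}
For each $g\in F$ there is a Fricke polynomial $t_g\in\mathbb Z[x,y,z]$ with
\[
\operatorname{tr}\rho(g)=t_g\bigl(\operatorname{tr}\rho(A),\operatorname{tr}\rho(B),\operatorname{tr}\rho(AB)\bigr)
\qquad\text{for all }\rho:F\to SL_2(\mathbb C).
\]
We call the triple of traces on the right the \emph{character} of $\rho$, and we write $\|(x,y,z)\|=\max(|x|,|y|,|z|)$. The next lemma holds for every character, whether or not the representation is discrete; it is our only direct information outside the slice.

\begin{lemma}\label{lem:word}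
Every point of $\mathbb C^3$ is the character of a representation. For each $b\ge0$ there is $N\ge1$ such that $|t_g(p)|\le2N^{|m|+|n|}$ whenever $\|p\|\le b$ and $g$ is primitive of class $(m,n)$.
\end{lemma}

\begin{proof}
Given $p=(x,y,z)$, choose $u$ with $u+1/u=z$ and $|u|\ge1$. The matrices
\[
\rho(A)=\begin{pmatrix}x&-1\\1&0\end{pmatrix},\qquad
\rho(B)=\begin{pmatrix}0&u\\-1/u&y\end{pmatrix},\qquad
\rho(AB)=\begin{pmatrix}1/u&xu-y\\0&u\end{pmatrix}
\]
have determinant $1$ and traces $x,y,z$. Since $|u|\le|z|+1$, the entries of $\rho(A)^{\pm1}$ and $\rho(B)^{\pm1}$ are at most $b+1$ in modulus, so their operator norms are at most some $N=N(b)$. The trace of a word of length $|m|+|n|$ is at most $2N^{|m|+|n|}$ in modulus, and Lemma~\ref{lem:primitive}(b) applies.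
\end{proof}

The commutator has $t_{[A,B]}=x^2+y^2+z^2-xyz-2$. Our representations have $\operatorname{tr}\rho([A,B])=-2$, so their characters lie on the surface
\[
\mathcal X=\{(x,y,z)\in\mathbb C^3:\ x^2+y^2+z^2=xyz\}.
\]
By \eqref{eq:traces}, the character of $\rho^\varepsilon_\mu$ is
\begin{equation}\label{eq:maskitcurve}
E_\varepsilon(\mu)=\bigl(2,\,-i\mu,\,-i(\mu+2\varepsilon)\bigr),
\end{equation}
and it lies on $\mathcal X$ because $4-\mu^2-(\mu+2\varepsilon)^2+2\mu(\mu+2\varepsilon)=4-(2\varepsilon)^2=0$.

\subsection*{Changes of marking}
An automorphism $h$ of $F$ acts both on characters and on conformal structures, and the proof plays one action against the other. On characters, let $P_h=(t_{h(A)},t_{h(B)},t_{h(AB)}):\mathbb C^3\to\mathbb C^3$. If $\rho$ has character $p$, then $\rho\circ h$ has character $P_h(p)$, and computing $\operatorname{tr}\rho(h(g))$ in two ways gives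
\begin{equation}\label{eq:Ph}
t_{h(g)}=t_g\circ P_h .
\end{equation}
Taking $g=[A,B]$ and using Nielsen's second theorem, together with $\operatorname{tr}M^{-1}=\operatorname{tr}M$, we get $P_h(\mathcal X)\subset\mathcal X$.

On conformal structures, suppose $h(A)$ and $h(B)$ have classes $(a,c)$ and $(b,d)$ with $ad-bc=1$, and put
\[
\gamma_h(\tau)=\frac{d\tau+b}{c\tau+a},
\]
the ratio of the periods of $h(B)$ and $h(A)$. By Nielsen's first theorem every element of $PSL_2(\mathbb Z)$ has the form $\gamma_h$. If $g$ has class $(m,n)$, then $h(g)$ has class $(m',n')=m(a,c)+n(b,d)$. With $\sigma=\gamma_h(\tau)$ we have $m'+n'\tau=m(a+c\tau)+n(b+d\tau)=(a+c\tau)(m+n\sigma)$ and $\operatorname{Im}\sigma=\operatorname{Im}\tau/|a+c\tau|^2$. Hence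
\begin{equation}\label{eq:flat}
|h(g)|_\tau=|g|_{\gamma_h(\tau)} .
\end{equation}

\section{The trace inequality and admissible triples}\label{sec:trace}

For $R\ge0$ let
\[
\mathcal T(R)=\{\pm2\cosh(L/2):\ L\in\mathbb C,\ |L|\le R\},\qquad C_0=2\sqrt{2\pi}.
\]
The set $\mathcal T(R)$ is compact and symmetric under $t\mapsto-t$. Its elements have modulus at most $2e^{R/2}$, and, by the power series of $\cosh$, they lie within distance $2\cosh(R/2)-2$ of $\{2,-2\}$.

\begin{lemma}\label{lem:trace}
Let $\rho:F\to SL_2(\mathbb C)$ project to an isomorphism of $F$ onto a discrete subgroup $G$ of $PSL_2(\mathbb C)$. Suppose that $\Omega(G)$ has a simply connected $G$-invariant component $\Delta$ and that $\Delta/G$, marked by $\rho$, is isomorphic to $X_\tau$. Then $\operatorname{tr}\rho(g)\in\mathcal T(C_0|g|_\tau)$ for every primitive $g\in F$.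
\end{lemma}

\begin{proof}
Let $(m,n)$ be the class of $g$, and let $\ell$ be the length of the closed geodesic freely homotopic to $g$ in the complete hyperbolic metric of $X_\tau$; it exists because $g$ has nonzero class and so is neither trivial nor peripheral. Two length--area estimates compare $\ell$ with the trace and with $|g|_\tau$.

\emph{The trace is $\pm2\cosh(L/2)$ with $|L|\le2\ell$.} Since $G$ is discrete and torsion free, $\rho(g)$ is parabolic or loxodromic. If it is parabolic, take $L=0$. Otherwise conjugate so that it acts as $z\mapsto kz$ with $|k|\ne1$. The fixed points $0$ and $\infty$ are not in $\Omega(G)$, so $\Delta\subset\mathbb C^*$, and $\log z$ has a branch on the simply connected domain $\Delta$. The projection $\Delta\to\Delta/G$ is the universal covering, and $g$ acts on $\Delta$ as a hyperbolic isometry of translation length $\ell$. Map the strip $\{0<\operatorname{Im}\zeta<\pi\}$, whose hyperbolic metric is $|d\zeta|/\sin(\operatorname{Im}\zeta)$, conformally onto $\Delta$ so that $g$ corresponds to $\zeta\mapsto\zeta+\ell$, and let $\Phi$ be this map followed by $\log$.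 The continuous function $\Phi(\zeta+\ell)-\Phi(\zeta)$ takes values in the discrete set of logarithms of $k$, so it is a constant $L$ with $e^L=k$. Consider the rectangle $Q=(0,\ell)\times(0,\pi)$. Each horizontal segment across $Q$ has an image under $\Phi$ of length at least $|L|$. The image of $Q$ in $\Delta$ injects into the torus $\mathbb C^*/\langle k\rangle$, whose area in the metric $|dz/z|$ is $2\pi|\log|k||=2\pi|\operatorname{Re}L|$. By the Cauchy--Schwarz inequality,
\[
(\pi|L|)^2\le\Bigl(\iint_Q|\Phi'|\Bigr)^2\le\pi\ell\iint_Q|\Phi'|^2\le\pi\ell\cdot2\pi|\operatorname{Re}L| .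
\]
Thus $|L|^2\le2\ell|L|$ and $|L|\le2\ell$. The eigenvalues of $\rho(g)$ are $\pm e^{L/2}$ and $\pm e^{-L/2}$, with the same sign.

\emph{The length satisfies $\ell\le\sqrt{2\pi}\,|g|_\tau$.} Cut the flat torus along the closed geodesic of class $(m,n)$ through the puncture. What remains is an open flat cylinder $Z\subset X_\tau$ of area $\operatorname{Im}\tau$, circumference $|m+n\tau|$ and height $\operatorname{Im}\tau/|m+n\tau|$. By Lemma~\ref{lem:primitive}(c) its parallels are freely homotopic to $g$, so each has hyperbolic length at least $\ell$. If $\varrho|dz|$ is the hyperbolic metric, of total area $2\pi$, then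
\[
\Bigl(\frac{\ell\operatorname{Im}\tau}{|m+n\tau|}\Bigr)^2\le\Bigl(\iint_Z\varrho\Bigr)^2\le\operatorname{Im}\tau\iint_Z\varrho^2=2\pi\operatorname{Im}\tau .
\]
Together the two estimates give $|L|\le C_0|g|_\tau$.
\end{proof}

We are going to take limits of slices with changing markings, and we do not want to examine whether the limits consist of discrete groups. The conclusion of Lemma~\ref{lem:trace} is a closed condition that is compatible with changes of marking, so we make it the definition and forget the groups.

\begin{definition}\label{def:admissible}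
Let $O\subset\mathbb C$ be open and let $E:O\to\mathcal X\subset\mathbb C^3$ and $\phi:\mathbb H\to O$ be holomorphic. The triple $(O,E,\phi)$ is \emph{admissible} if
\begin{equation}\label{eq:H}
t_g\bigl(E(\phi(\tau))\bigr)\in\mathcal T\bigl(C_0|g|_\tau\bigr)\qquad\text{for all $\tau\in\mathbb H$ and all primitive $g\in F$.}
\end{equation}
\end{definition}

By Theorem~\ref{thm:embedding} and Lemma~\ref{lem:trace}, the triple $(\mathbb C,E_\varepsilon,\varphi)$ of the Maskit slice is admissible. For any admissible triple, applying \eqref{eq:H} to the primitive element $h(g)$ and using \eqref{eq:Ph} and \eqref{eq:flat}, we obtain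
\begin{equation}\label{eq:Hh}
t_g\bigl(P_h(E(\phi(\tau)))\bigr)\in\mathcal T\bigl(C_0|g|_{\gamma_h(\tau)}\bigr)\qquad(\tau\in\mathbb H,\ g\text{ primitive}).
\end{equation}

\begin{theorem}\label{thm:general}
If $(O,E,\phi)$ is admissible, then $\phi$ is conformal at no $\lambda\in\mathbb R\setminus\mathbb Q$ whose angular limit $\phi(\lambda)$ lies in $O$.
\end{theorem}

The map $\phi$ is not assumed to be injective. The hypothesis $\phi(\lambda)\in O$ says that the curve $E$ continues holomorphically across the boundary point, and it cannot be dropped: the triple $(\mathbb H,E_\varepsilon\circ\varphi,\mathrm{id})$ is admissible, and the identity is conformal at every real point. So the proof must use the part of the curve outside $\phi(\mathbb H)$, about which \eqref{eq:H} says nothing.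

\section{No entire curve of order one half}\label{sec:entire}

\begin{proposition}\label{prop:entire}
There is no entire map $f=(f_1,f_2,f_3):\mathbb C\to\mathcal X$ with $\log^+\|f(\sigma)\|\le C(1+|\sigma|^{1/2})$ on $\mathbb C$ and $t_g(f(\sigma))\in\mathcal T(C_0|g|_\sigma)$ for all $\sigma\in\mathbb H$ and all primitive $g$.
\end{proposition}

The point $\infty$ is the slope of $A$, which becomes short as $\operatorname{Im}\sigma\to\infty$. This bounds $f_1$ on a sector, and slow growth spreads the bound over the plane. We use the Phragm\'en--Lindel\"of theorem: a function that is holomorphic on an open sector of opening $\omega$, continuous on its closure, bounded on the two sides and of modulus at most $\exp(C(1+|\sigma|^{\beta}))$ with $\beta<\pi/\omega$ is bounded on the sector.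

\begin{proof}
Suppose $f$ exists. For $g=A$ the hypothesis reads $f_1(\sigma)\in\mathcal T(C_0/\sqrt{\operatorname{Im}\sigma})$. On $\Sigma_{\pi/4}\cap\{|\sigma|\ge1\}$ we have $\operatorname{Im}\sigma\ge1/\sqrt2$, so $f_1$ is bounded there, and it is bounded on $|\sigma|\le1$ by continuity. The sector complementary to $\Sigma_{\pi/4}$ has opening $3\pi/2$, the function $f_1$ is bounded on its sides, and $\frac12<\pi/(3\pi/2)=\frac23$. Hence $f_1$ is bounded on $\mathbb C$, and so constant. The constant lies in $\mathcal T(C_0/\sqrt s)$ for every $s>0$, so it is $2$ or $-2$.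

Replacing $\rho(A)$ by $-\rho(A)$ changes a character $(x,y,z)$ into $(-x,y,-z)$ and multiplies $\operatorname{tr}\rho(g)$ by $(-1)^m$ for $g$ of class $(m,n)$. This preserves $\mathcal X$ and, since $\mathcal T(R)$ is symmetric, all hypotheses. So we may assume $f_1\equiv2$. The equation of $\mathcal X$ becomes $4+f_2^2+f_3^2=2f_2f_3$, that is, $(f_2-f_3)^2=-4$. By continuity $f_3=f_2-2i\varepsilon'$ with a constant sign $\varepsilon'=\pm1$. With $\mu=if_2$ this reads $f=E_{\varepsilon'}\circ\mu$ by \eqref{eq:maskitcurve}, and therefore $t_g(f(\sigma))=\operatorname{tr}\rho^{\varepsilon'}_{\mu(\sigma)}(g)$.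

At $\sigma=-k+is$ we have $|A^kB|_\sigma=\sqrt s$, and at $\sigma=-\frac12+is$ we have $|AB^2|_\sigma=2\sqrt s$. Since $\mu$ is continuous at the real points $-k$ and $-\frac12$, letting $s\to0$ gives \eqref{eq:cusps} with $\varepsilon'$ in place of $\varepsilon$. As $\log^+|\mu(\sigma)|\le C(1+|\sigma|^{1/2})$, this contradicts Lemma~\ref{lem:model}.
\end{proof}

\section{Renormalization at a conformal point}\label{sec:renorm}

Let $\hat{\mathbb R}=\mathbb R\cup\{\infty\}$, and let $d_{\mathbb H}$ be the hyperbolic distance on $\mathbb H$, so that
\begin{equation}\label{eq:cosh}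
\cosh d_{\mathbb H}(\sigma,i)=\frac{1+|\sigma|^2}{2\operatorname{Im}\sigma}.
\end{equation}

\begin{proposition}\label{prop:renorm}
Let $(O,E,\phi)$ be admissible and let $\phi$ be conformal at $\lambda\in\mathbb R$, with $\phi(\lambda)\in O$. Let $\gamma_j\in PSL_2(\mathbb Z)$ and $r_j>0$ satisfy $r_j\to0$ and
\[
\sigma_j:=\gamma_j(\lambda+ir_j)\to\sigma_\infty\in\mathbb H,\qquad
\xi_j:=\gamma_j(\infty)\to\xi,\qquad
\eta_j:=\gamma_j(\lambda)\to\eta\quad\text{in }\hat{\mathbb R}.
\]
Then $\xi\ne\eta$, and there is a unique M\"obius map $\psi$ with $\psi(\mathbb H)=\mathbb H$, $\psi(\eta)=0$, $\psi(\xi)=\infty$, $\psi(\sigma_\infty)=i$. There is an entire map $E_\infty:\mathbb C\to\mathcal X$ such that $(\mathbb C,E_\infty,\psi)$ is admissible and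
\begin{equation}\label{eq:growth}
\log^+\|E_\infty(w)\|\le C(1+|w|^{1/2})\qquad(w\in\mathbb C).
\end{equation}
\end{proposition}

The exponent $\frac12$ appears twice in the proof, for independent reasons. Inside the slice, the point with parameter $w$ is at hyperbolic distance about $\log|w|$ from the base point, and flat lengths grow like $e^{d_{\mathbb H}/2}$. At the rim of the magnified disc, where $|w|$ is comparable to $1/r_j$, the new generators are words of length $O(r_j^{-1/2})$. The two bounds match, and a sector of opening less than $2\pi$ carries a positive harmonic function comparable to $|w|^{1/2}$, which fills in the region between them.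

\begin{proof}
\emph{The maps $\psi_j$ and $E_j$.} Put $\psi_j(\sigma)=(\gamma_j^{-1}(\sigma)-\lambda)/r_j$. This is an element of $PSL_2(\mathbb R)$ with $\psi_j(\sigma_j)=i$, $\psi_j(\eta_j)=0$, $\psi_j(\xi_j)=\infty$. Since $PSL_2(\mathbb R)$ acts properly on $\mathbb H$ and $\sigma_j\to\sigma_\infty$, the $\psi_j$ lie in a compact subset of $PSL_2(\mathbb R)$. Convergence in this group implies uniform convergence on the sphere, so every limit point $\psi$ satisfies $\psi(\sigma_\infty)=i$, $\psi(\eta)=0$, $\psi(\xi)=\infty$. Hence $\xi\ne\eta$, the three values determine $\psi$, and $\psi_j\to\psi$.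

Let $\mu_0=\phi(\lambda)$, let $\kappa\neq0$ be the angular derivative, and put $\chi(t)=(\phi(\lambda+t)-\mu_0)/\kappa$ for $t\in\mathbb H$, so that $\chi(t)/t\to1$ as $t\to0$ in each $\Sigma_\theta$. Let $\alpha=\sin(\pi/8)<\frac12$. Fix $\delta>0$ so small that the closed disc $|\mu-\mu_0|\le|\kappa|\delta$ lies in $O$ and
\begin{equation}\label{eq:chi}
|\chi(t)-t|\le\tfrac\alpha4|t|\qquad(t\in\Sigma_{\pi/8},\ |t|\le2\delta).
\end{equation}
Choose $h_j\in\operatorname{Aut}(F)$ with $\gamma_j=\gamma_{h_j}$. For $|w|\le R_j:=\delta/r_j$ define
\[
E_j(w)=P_{h_j}\bigl(E(\mu_0+\kappa r_jw)\bigr)\in\mathcal X,\qquad u_j(w)=\log^+\|E_j(w)\| .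
\]
The function $u_j$ is continuous on the closed disc and, as a maximum of subharmonic functions, subharmonic inside. The constants $C,C_1,C_2$ below do not depend on $j$ or $w$.

\emph{Step 1: the sector $\Sigma_{\pi/4}$.} To use \eqref{eq:H} at a parameter $w$ we must know that $\mu_0+\kappa r_jw$ is a value of $\phi$, taken near $\lambda+r_jw$. Let $\zeta\in\Sigma_{\pi/4}$ with $|\zeta|\le\delta$. The closed disc of radius $\alpha|\zeta|$ about $\zeta$ is seen from $0$ under the half-angle $\pi/8$, so it lies in $\Sigma_{\pi/8}$, and its points satisfy $\frac12|\zeta|\le|t|\le2|\zeta|$. On its boundary \eqref{eq:chi} gives $|\chi(t)-t|\le\frac\alpha2|\zeta|<|t-\zeta|$. By Rouch\'e's theorem $\chi(t)=\zeta$ for some $t$ in the disc.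

Let $w\in\Sigma_{\pi/4}$, $|w|\le R_j$. Taking $\zeta=r_jw$ and writing $t=r_jw'$, we find
\[
\mu_0+\kappa r_jw=\phi(\tau),\qquad\tau=\lambda+r_jw',\qquad w'\in\Sigma_{\pi/8},\qquad\tfrac12|w|\le|w'|\le2|w| .
\]
Put $\sigma=\gamma_j(\tau)$, so that $\psi_j(\sigma)=w'$. The coordinates of $E_j(w)$ are $t_g(E_j(w))$ for $g=A,B,AB$, and by \eqref{eq:Hh} they lie in $\mathcal T(C_0|g|_\sigma)$. For these three elements, \eqref{eq:cosh} gives
\[
|g|_\sigma^2\le\frac{(1+|\sigma|)^2}{\operatorname{Im}\sigma}\le\frac{2(1+|\sigma|^2)}{\operatorname{Im}\sigma}=4\cosh d_{\mathbb H}(\sigma,i)\le4e^{d_{\mathbb H}(\sigma,i)},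
\]
and therefore $u_j(w)\le\log2+C_0e^{d_{\mathbb H}(\sigma,i)/2}$. As $\psi_j$ is an isometry, $d_{\mathbb H}(\sigma,i)\le d_{\mathbb H}(\sigma,\sigma_j)+d_{\mathbb H}(\sigma_j,i)\le d_{\mathbb H}(w',i)+C$. Finally $\operatorname{Im}w'\ge\alpha|w'|$, so by \eqref{eq:cosh}
\[
e^{d_{\mathbb H}(w',i)}\le\frac{1+|w'|^2}{\operatorname{Im}w'}\le\frac{|w'|+|w'|^{-1}}{\alpha}\le\frac2\alpha\bigl(|w|+|w|^{-1}\bigr).
\]
Taking square roots, and absorbing $\log 2$ by means of $|w|^{1/2}+|w|^{-1/2}\ge2$, we obtain
\begin{equation}\label{eq:sector}
u_j(w)\le C_1\bigl(|w|^{1/2}+|w|^{-1/2}\bigr)\qquad(w\in\Sigma_{\pi/4},\ |w|\le R_j).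
\end{equation}

\emph{Step 2: the circle $|w|=R_j$.} Here we use $\phi(\lambda)\in O$: the map $E$ is bounded on the fixed circle $|\mu-\mu_0|=|\kappa|\delta$, which surrounds $\mu_0$. Let $g\in\{A,B,AB\}$, let $(m,n)$ be the class of $h_j(g)$, and let $\tau_j=\lambda+ir_j$. By \eqref{eq:flat},
\begin{equation}\label{eq:lattice}
|m+n\tau_j|=\sqrt{r_j}\,|h_j(g)|_{\tau_j}=\sqrt{r_j}\,|g|_{\sigma_j}\le C\sqrt{r_j},
\end{equation}
because $\sigma_j$ converges in $\mathbb H$. The imaginary part gives $|n|r_j\le C\sqrt{r_j}$, so $|n|\le Cr_j^{-1/2}$, and then $|m|\le|n||\tau_j|+C\sqrt{r_j}\le C'r_j^{-1/2}$. By Lemma~\ref{lem:word}, $u_j\le\log 2+(C+C')r_j^{-1/2}\log N$ on $|w|=R_j$. On this circle $r_j^{-1/2}=\delta^{-1/2}|w|^{1/2}$, so after enlarging $C_1$ the inequality in \eqref{eq:sector} holds on the whole circle $|w|=R_j$.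

\emph{Step 3: the complementary sector.} Let $W=\mathbb C\setminus(\Sigma_{\pi/4}\cup\{0\})$. Its points are $w=-i|w|e^{i\vartheta}$ with $|\vartheta|<3\pi/4$. With principal branches and $C_2=C_1/\cos(3\pi/8)$, the function
\[
V(w)=C_2\operatorname{Re}\bigl[(iw)^{1/2}+(iw)^{-1/2}\bigr]=C_2\bigl(|w|^{1/2}+|w|^{-1/2}\bigr)\cos(\vartheta/2)
\]
is harmonic on $W$, continuous on $\overline W\setminus\{0\}$, and satisfies $V\ge C_1(|w|^{1/2}+|w|^{-1/2})$ since $\cos(\vartheta/2)\ge\cos(3\pi/8)$. The boundary of $W_j=W\cap\{|w|<R_j\}$ consists of two segments in $\Sigma_{\pi/4}$, an arc of $|w|=R_j$, and the origin. On the segments and the arc, $u_j\le V$ by Steps 1 and 2. At the origin $u_j$ is bounded and $V\to+\infty$; this is the purpose of the term $(iw)^{-1/2}$, since we have no bound for $u_j$ near $0$ that is uniform in $j$. The maximum principle for the subharmonic function $u_j-V$ gives $u_j\le V$ on $W_j$. Together with \eqref{eq:sector},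
\[
u_j(w)\le C_2\bigl(|w|^{1/2}+|w|^{-1/2}\bigr)\qquad(0<|w|\le R_j).
\]
For large $j$ we have $R_j\ge1$. Then $u_j\le2C_2$ on $|w|=1$, hence on $|w|\le1$ by the maximum principle, and so
\[
u_j(w)\le2C_2\bigl(1+|w|^{1/2}\bigr)\qquad(|w|\le R_j).
\]

\emph{Step 4: the limit.} Since $R_j\to\infty$, Montel's theorem yields a subsequence along which $E_j$ converges locally uniformly on $\mathbb C$ to an entire map $E_\infty$. It takes values in the closed set $\mathcal X$ and satisfies \eqref{eq:growth}. Fix $\sigma\in\mathbb H$ and put $t_j=r_j\psi_j(\sigma)$, so that $\gamma_j^{-1}(\sigma)=\lambda+t_j$. As $\psi_j(\sigma)\to\psi(\sigma)\in\mathbb H$, the points $t_j$ tend to $0$ inside some $\Sigma_\theta$, and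
\[
w_j:=\frac{\chi(t_j)}{r_j}=\psi_j(\sigma)\,\frac{\chi(t_j)}{t_j}\to\psi(\sigma).
\]
By construction $\mu_0+\kappa r_jw_j=\phi(\gamma_j^{-1}(\sigma))$, and $|w_j|\le R_j$ for large $j$. For primitive $g$, \eqref{eq:Hh} with $\tau=\gamma_j^{-1}(\sigma)$ gives $t_g(E_j(w_j))\in\mathcal T(C_0|g|_\sigma)$. This compact set does not depend on $j$, so it contains the limit $t_g(E_\infty(\psi(\sigma)))$. Thus $(\mathbb C,E_\infty,\psi)$ is admissible.
\end{proof}

\begin{remark}\label{rem:rational}
At a rational point $\lambda=p/q$ no sequence $(\gamma_j,r_j)$ as in Proposition~\ref{prop:renorm} exists, so the method says nothing there. Indeed, the real part of \eqref{eq:lattice} gives $|m+n\lambda|\le C\sqrt{r_j}$ for the classes of $h_j(A)$ and $h_j(B)$. These numbers lie in $\frac1q\mathbb Z$ and would vanish for large $j$, making the two classes proportional.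
\end{remark}

\section{Continued fractions and the proofs of the theorems}\label{sec:cf}

Proposition~\ref{prop:entire} excludes the limit in Proposition~\ref{prop:renorm} when $\psi$ is a translation. This requires $\xi=\infty$: the images of the vertical geodesic ending at $\lambda$ must pass through a compact part of $\mathbb H$ while their far endpoints $\xi_j$ tend to $\infty$. Continued fractions tell us when this can be arranged.

Let $\lambda=[a_0;a_1,a_2,\dots]$ be irrational, with convergents $p_k/q_k$ and complete quotients $\lambda_{k+1}=[a_{k+1};a_{k+2},\dots]\in(a_{k+1},a_{k+1}+1)$. We recall that $q_{k-1}\le q_k\to\infty$,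
\[
p_kq_{k-1}-p_{k-1}q_k=(-1)^{k-1},\qquad\lambda=\frac{\lambda_{k+1}p_k+p_{k-1}}{\lambda_{k+1}q_k+q_{k-1}} .
\]
The number $\lambda$ is of \emph{bounded type} if the sequence $(a_k)$ is bounded, and of \emph{unbounded type} otherwise. Put $s_k=(-1)^{k+1}$ and
\[
\gamma^{(k)}(\tau)=s_k\,\frac{-q_{k-1}\tau+p_{k-1}}{q_k\tau-p_k},
\]
the map that sends $p_k/q_k$ to $\infty$ and $p_{k-1}/q_{k-1}$ to $0$. Its determinant is $s_k(p_kq_{k-1}-p_{k-1}q_k)=1$, so $\gamma^{(k)}\in PSL_2(\mathbb Z)$. The formula for $\lambda$ can be written $\lambda_{k+1}(q_k\lambda-p_k)=p_{k-1}-q_{k-1}\lambda$, and hence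
\begin{equation}\label{eq:ends}
\gamma^{(k)}(\infty)=-s_k\,\frac{q_{k-1}}{q_k},\qquad\gamma^{(k)}(\lambda)=s_k\lambda_{k+1}.
\end{equation}
So $\gamma^{(k)}$ maps the geodesic $\{\lambda+ir:r>0\}$ onto a semicircle of diameter $\lambda_{k+1}+q_{k-1}/q_k$, which lies between $a_{k+1}$ and $a_{k+1}+2$. If $\gamma$ is $\gamma^{(k)}$ followed by an integer translation and $\sigma=\gamma(\lambda+ir)$, then $\operatorname{Im}\sigma=r/|q_k(\lambda+ir)-p_k|^2\le1/(q_k^2r)$, that is,
\begin{equation}\label{eq:r}
r\le\frac1{q_k^2\operatorname{Im}\sigma}.
\end{equation}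

\begin{proof}[Proof of Theorem~\ref{thm:general}]
\emph{Case (a): unbounded type.} We show that for every admissible triple $(O,E,\phi)$ and every $\lambda$ of unbounded type, $\phi$ cannot be conformal at $\lambda$ with $\phi(\lambda)\in O$. Suppose it is. Choose indices $k=k(j)\to\infty$ with $a_{k+1}\to\infty$, and let $\gamma_j=\gamma^{(k)}-s_ka_{k+1}$. The translation keeps the endpoint that comes from $\lambda$ in view: by \eqref{eq:ends},
\[
\eta_j=s_k(\lambda_{k+1}-a_{k+1})\in(-1,1),\qquad|\xi_j|=a_{k+1}+q_{k-1}/q_k\to\infty .
\]
Pass to a subsequence with $\eta_j\to\eta\in\mathbb R$. Once the diameter $|\xi_j-\eta_j|$ exceeds $1$, the semicircle with endpoints $\xi_j,\eta_j$ contains one point $\sigma_j=\gamma_j(\lambda+ir_j)$ with $|\sigma_j-\eta_j|=1$. By Thales' theorem the chord from $\eta_j$ to $\sigma_j$ makes an angle with cosine $1/|\xi_j-\eta_j|\to0$ with the diameter, so $\sigma_j\to\eta+i$. By \eqref{eq:r}, $r_j\to0$. Proposition~\ref{prop:renorm} applies with $\xi=\infty$ and $\sigma_\infty=\eta+i$, and the normalization of $\psi$ gives $\psi(\sigma)=\sigma-\eta$. The entire map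 $f(\sigma)=E_\infty(\sigma-\eta)$ satisfies $t_g(f(\sigma))\in\mathcal T(C_0|g|_\sigma)$ by admissibility, and $\log^+\|f(\sigma)\|\le C'(1+|\sigma|^{1/2})$ by \eqref{eq:growth}. This contradicts Proposition~\ref{prop:entire}.

\emph{Case (b): bounded type.} Let $a_k\le M$ for $k\ge1$, and suppose that $\phi$ is conformal at $\lambda$ with $\phi(\lambda)\in O$. Now the semicircles have bounded diameter, the pole $\xi$ of $\psi$ is a finite point, and Proposition~\ref{prop:entire} does not apply. But the limit is again an admissible triple, and its third member is conformal at other points. Take $\gamma_j=\gamma^{(j)}$. By \eqref{eq:ends}, $|\xi_j|\le1$, $|\eta_j|\le M+1$ and $|\xi_j-\eta_j|\ge1$. Pass to a subsequence with $\xi_j\to\xi$ and $\eta_j\to\eta$ in $\mathbb R$, and let $\sigma_j=\gamma_j(\lambda+ir_j)$ be the highest point $\frac12(\xi_j+\eta_j)+\frac i2|\xi_j-\eta_j|$ of the semicircle. Then $\sigma_j$ converges in $\mathbb H$, and $r_j\to0$ by \eqref{eq:r}. Proposition~\ref{prop:renorm} gives an admissible triple $(\mathbb C,E_\infty,\psi)$ in which $\psi$ is a M\"obius map with pole $\xi$.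 Let $\lambda'\ne\xi$ be of unbounded type, for instance one of $[0;1,2,3,\dots]$ and $[1;1,2,3,\dots]$. Then $\psi$ is conformal at $\lambda'$ and $\psi(\lambda')\in\mathbb C$. This contradicts Case (a) for the triple $(\mathbb C,E_\infty,\psi)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:irrational}]
The triple $(\mathbb C,E_\varepsilon,\varphi)$ is admissible, and a finite angular limit lies in $O=\mathbb C$. Apply Theorem~\ref{thm:general}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:twist}]
By Theorem~\ref{thm:irrational}, the set of real points at which $\varphi$ is conformal is contained in the null set $\mathbb Q$. By Theorem~\ref{thm:mcmillan}, $\varphi$ is twisting at almost every $\lambda\in\mathbb R$. Fix such a $\lambda$. The value $w=\varphi(\lambda)$ of the Carath\'eodory extension is the angular limit, hence a finite point of $\partial\mathcal M$. As $s\to0^+$ the points $z=\varphi(\lambda+is)\in\mathcal M$ tend to $w$, and along them $\arg(z-w)$ has lower limit $-\infty$ and upper limit $+\infty$. So $w$ is a twist point. The remaining boundary points lie in the image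 of a Lebesgue null subset of $\mathbb R$ together with $\infty$, which has harmonic measure zero.
\end{proof}

That $\partial\mathcal M$ is a Jordan curve is used only in this last passage from $\mathbb R$ to $\partial\mathcal M$. For Theorem~\ref{thm:twist} alone Case (a) suffices, since by the Borel--Bernstein theorem almost every real number is of unbounded type.

\section{Bers slices}\label{sec:bers}

Let $\mathbb L$ be the lower half-plane and let $\Gamma\subset PSL_2(\mathbb R)$ be a Fuchsian group such that $\mathbb L/\Gamma$ is a fixed once-punctured torus. Identify $\Gamma$ with $F$ so that the intersection number of $(A,B)$ on $\mathbb H/\Gamma$ equals that on $X_\tau$. The commutator $[A,B]$ represents a loop around the puncture and is parabolic; after conjugating $\Gamma$ we assume that it acts as $\zeta\mapsto\zeta\pm1$. Let $B_2$ be the space of holomorphic functions $q$ on $\mathbb L$ with $q(\gamma\zeta)\gamma'(\zeta)^2=q(\zeta)$ for $\gamma\in\Gamma$ and $\sup|q(\zeta)|\,|\operatorname{Im}\zeta|^2<\infty$. It is one-dimensional, and we fix a linear identification $B_2\cong\mathbb C$.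

For $q\in B_2$ let $f_q$ be the ratio of two solutions of
\begin{equation}\label{eq:ode}
y''+\tfrac12qy=0
\end{equation}
on $\mathbb L$ with fixed independent initial values at a base point. Then $f_q$ is locally injective with Schwarzian derivative $q$, and the invariance of $q$ gives a homomorphism $\rho_q:F\to PSL_2(\mathbb C)$, the \emph{holonomy}, with $f_q\circ\gamma=\rho_q(\gamma)\circ f_q$. Solutions of \eqref{eq:ode} depend holomorphically on $q$, and so does $\rho_q(\gamma)$. The \emph{Bers slice} $\mathcal B\subset B_2$ is the set of $q$ for which $f_q$ extends to a quasiconformal homeomorphism of $\hat{\mathbb C}$ that conjugates $\Gamma$ to a group of M\"obius maps. For $q\in\mathcal B$ the holonomy is faithful, its image is a quasifuchsian group, and the image $\Delta_q$ of $\mathbb H$ under the extension is a simply connected invariant component of the regular set. By Bers' theorem there is a biholomorphism $\varphi_{\mathcal B}:\mathbb H\to\mathcal B$ such that, for $q=\varphi_{\mathcal B}(\tau)$, the surface $\Delta_q/\rho_q(F)$ marked by $\rho_q$ is $X_\tau$.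

\begin{corollary}\label{cor:bers}
The Riemann map $\varphi_{\mathcal B}:\mathbb H\to\mathcal B$ is conformal at no irrational point. At almost every point of $\mathbb R$ it is twisting.
\end{corollary}

\begin{proof}
Since $B_2$ is simply connected, the maps $q\mapsto\rho_q(A)$ and $q\mapsto\rho_q(B)$ lift holomorphically to $SL_2(\mathbb C)$, and since $F$ is free the lifts define representations $\tilde\rho_q:F\to SL_2(\mathbb C)$. Let $E(q)$ be the character of $\tilde\rho_q$, an entire map $\mathbb C\to\mathbb C^3$. We must show that $E(q)\in\mathcal X$ for all $q$, including those outside $\mathcal B$.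

\emph{The trace of the commutator is $\pm2$.} The function $q$ has period $1$, so it is a holomorphic function of $u=e^{-2\pi i\zeta}$ on the punctured unit disc. The bound $|q|\le C|\operatorname{Im}\zeta|^{-2}$ shows that it tends to $0$ as $u\to0$, so $q/(8\pi^2)=\sum_{j\ge1}b_ju^j$ for $|u|<1$, and $|b_j|\le K2^j$ for some $K$. Since $d/d\zeta=-2\pi i\,u\,d/du$, equation \eqref{eq:ode} becomes $(u\,d/du)^2y=\bigl(\sum_jb_ju^j\bigr)y$. The series $y_1=\sum_{n\ge0}c_nu^n$ with $c_0=1$ and $n^2c_n=\sum_{j=1}^nb_jc_{n-j}$ solves it formally. Choose $M$ with $|c_n|\le M4^n$ for $n^2\le K$. If this bound holds below an index $n$ with $n^2>K$, then $n^2|c_n|\le KM4^n\sum_{j\ge1}2^{-j}=KM4^n$, so it holds at $n$. Thus the series converges for $|u|<\frac14$ and defines a nonzero solution of \eqref{eq:ode}, which continues to $\mathbb L$ and satisfies $y_1(\zeta+1)=y_1(\zeta)$. Translation by $1$ acts on the two-dimensional space of solutions of \eqref{eq:ode}. It fixes $y_1$, and it has determinant $1$ because the Wronskian of two solutions is a constant function. Hence it is unipotent. It represents the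 holonomy of $\zeta\mapsto\zeta+1$, so $\operatorname{tr}\tilde\rho_q([A,B])=\pm2$.

\emph{The sign is $-$.} The trace is continuous in $q$, hence constant, and at $q=0$ the holonomy is conjugate to the inclusion of $\Gamma$. There $A$ is hyperbolic, so we may take $\tilde\rho_0(A)=\operatorname{diag}(a,a^{-1})$ with $a^2\ne1$ and $\tilde\rho_0(B)=\bigl(\begin{smallmatrix}b_{11}&b_{12}\\b_{21}&b_{22}\end{smallmatrix}\bigr)$. Multiplying out gives
\[
\operatorname{tr}\tilde\rho_0([A,B])=2b_{11}b_{22}-(a^2+a^{-2})\,b_{12}b_{21}=2-(a-a^{-1})^2\,b_{12}b_{21}.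
\]
If this were $2$, both matrices would be upper triangular or both lower triangular, and $\Gamma$ would be solvable, which a free group of rank two is not. So the trace is $-2$, and $E$ maps $\mathbb C$ into $\mathcal X$.

By Lemma~\ref{lem:trace} the triple $(\mathbb C,E,\varphi_{\mathcal B})$ is admissible. Theorem~\ref{thm:general} gives the first claim, and Theorem~\ref{thm:mcmillan} then gives the second.
\end{proof}

\begin{thebibliography}{9}

\bibitem{keenseries}
Keen and Series, \emph{Topology} \textbf{32} (1993).

\bibitem{kra}
Kra, \emph{J. Amer. Math. Soc.} \textbf{3} (1990).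

\bibitem{mcmillan}
McMillan, \emph{Acta Math.} \textbf{123} (1969).

\bibitem{pommerenke}
Pommerenke, \emph{Boundary Behaviour of Conformal Maps}.

\bibitem{twisting}
\emph{The Twisting Boundary of the Maskit Slice},
\texttt{http://www.thesamovar.net/files/twisting.pdf}.

\end{thebibliography}
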